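\title{Reducible Fano schemes of lines on smooth hypersurfaces of low degree}

\begin{abstract}
Let $X\subset\mathbb{P}^n$ be a smooth complex hypersurface of degree $d\le n-1$ other than a quadric surface. We ask whether the Fano scheme $F_1(X)$ of lines on $X$ must be reduced and irreducible, and show that the answer is no: for every even $d\ge 4$, the Fermat hypersurface of degree $d$ in $\mathbb{P}^{d+1}$ has a reducible Fano scheme. The components are separated by an explicit sign in the Pl\"ucker coordinates, which for $d=2$ distinguishes the two rulings of a quadric surface. We count the components of $F_1(X)$ for all Fermat hypersurfaces with $d\le n-1$, and we prove positive results for arbitrary smooth hypersurfaces of degree at most five. For $d\le4$ the Fano scheme is always reduced, and $(n,d)=(5,4)$ is the only pair besides $(3,2)$ for which irreducibility fails.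
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work over $\mathbb{C}$. Let $G(1,n)$ be the Grassmannian of lines in $\mathbb{P}^n$, a smooth projective variety of dimension $2n-2$, and let $\mathcal{S}$ be its tautological subbundle of rank two. Let $X=\{F=0\}\subset\mathbb{P}^n$ be a hypersurface of degree $d$. Restricting $F$ to lines defines a section of the bundle $\operatorname{Sym}^d\mathcal{S}^*$, of rank $d+1$, and the \emph{Fano scheme of lines} $F_1(X)\subset G(1,n)$ is the zero scheme of this section. Its points are the lines contained in $X$. It is locally cut out by $d+1$ equations, so its expected dimension is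
\[
e=(2n-2)-(d+1)=2n-3-d .
\]

A second count singles out the range $d\le n-1$. Take a point $p\in X$ and coordinates with $p=[1:0:\dots:0]$, and write $F=\sum_{k=1}^d x_0^{d-k}G_k(x_1,\dots,x_n)$ with $G_k$ homogeneous of degree $k$. The lines through $p$ form a $\mathbb{P}^{n-1}$, and those contained in $X$ are the common zeros of $G_1,\dots,G_d$. For $d\le n-1$ these $d$ equations have a common zero. So in this range $F_1(X)$ is nonempty and a line of $X$ passes through every point of $X$. In the boundary case $d=n-1$ there are as many equations as the dimension of $\mathbb{P}^{n-1}$, and one expects finitely many lines through a general point. A smooth quadric surface is the case $(n,d)=(3,2)$: two lines pass through each point, one from each ruling, and $F_1(X)$ is a disjoint union of two conics. The following is posed as an open question in \cite{3264}.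

\begin{quote}
\emph{Let $1\le d\le n-1$ and $(n,d)\ne(3,2)$. Is $F_1(X)$ reduced and irreducible for every smooth hypersurface $X\subset\mathbb{P}^n$ of degree $d$?}
\end{quote}

One would guess yes. For a hyperplane, $F_1(X)=G(1,n-1)$. The statement holds for all smooth quadrics and cubics in the range (Theorem~\ref{thm:C}), and it holds for a \emph{general} hypersurface for every pair $(n,d)$ in the range (Remark~\ref{rem:general}). The quadric surface then looks like an accident of low dimension. It is instead the first member of a series. Let
\[
X_{n,d}=\{x_0^d+\dots+x_n^d=0\}\subset\mathbb{P}^n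
\]
be the Fermat hypersurface. It is smooth, since the partial derivatives $d\,x_i^{d-1}$ have no common zero.

\begin{theorem}\label{thm:A}
If $d\ge4$ is even and $n=d+1$, then $F_1(X_{n,d})$ is not irreducible.
\end{theorem}

So the answer to the question is no, and the first example is the Fermat quartic fourfold in $\mathbb{P}^5$. For Fermat hypersurfaces the result is exact.

\begin{theorem}\label{thm:B}
Let $1\le d\le n-1$. Then $F_1(X_{n,d})$ is reduced, a local complete intersection, and of pure dimension $2n-3-d$. It is irreducible unless $d$ is even and $d=n-1$; in that case it has exactly two irreducible components.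
\end{theorem}

In low degree there are positive results for all smooth hypersurfaces.

\begin{theorem}\label{thm:C}
Let $X\subset\mathbb{P}^n$ be any smooth hypersurface of degree $d\le n-1$.
\begin{enumerate}
\item[(1)] If $d\le3$ and $(n,d)\ne(3,2)$, then $F_1(X)$ is smooth and irreducible.
\item[(2)] If $d=4$, then $F_1(X)$ is reduced of pure dimension $2n-7$. If $n\ge6$, it is normal and irreducible.
\item[(3)] If $d=5$ and $n\ge7$, then $F_1(X)$ is reduced of pure dimension $2n-8$. If $n\ge8$, it is normal and irreducible.
\end{enumerate}
\end{theorem}

For $d\le4$ this settles the question completely: apart from the excluded pair $(3,2)$, the only failing pair is $(n,d)=(5,4)$, and there only irreducibility fails. Theorem~\ref{thm:A} gives the infinitely many failing pairs $(d+1,d)$ with $d\ge4$ even. We do not decide the pairs with $d\ge5$ that are covered by neither Theorem~\ref{thm:A} nor Theorem~\ref{thm:C}(3).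

The common tool is to write a line on $X_{n,d}$ as a tuple of binary linear forms with $\sum\ell_i^d=0$ (Section~\ref{sec:frames}). When $n=d+1$, the powers $\ell_i^d$ satisfy, in general, exactly one linear relation, and this rigidity produces a locally constant sign (Section~\ref{sec:sign}). Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}, but the direct proof is short and exhibits the function that separates the components. Theorem~\ref{thm:B} itself comes from Kummer theory (Section~\ref{sec:fermat}). For Theorem~\ref{thm:C}, connectedness spreads from the Fermat hypersurface to all hypersurfaces (Section~\ref{sec:conn}), and the Gauss map of $X$ bounds the locus where $F_1(X)$ can be singular (Section~\ref{sec:gauss}).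

\section{Lines as tuples of binary forms}\label{sec:frames}

Let $V=\mathbb{C}^2$, let $s,t$ be the coordinates on $V$, and let $S^k=\operatorname{Sym}^kV^*$ be the space of binary forms of degree $k$, of dimension $k+1$. For $\ell=\alpha s+\beta t$ and $\ell'=\alpha's+\beta't$ put
\[
[\ell,\ell']=\alpha\beta'-\alpha'\beta .
\]
The bracket is alternating, and it is nonzero exactly when $\ell,\ell'$ form a basis of $V^*$; we then call them \emph{non-proportional}. A linear automorphism $g$ of $V^*$ multiplies every bracket by $\det g$.

\subsection*{Parametrized lines}
A line $L\subset\mathbb{P}^n$ together with a basis of the underlying plane in $\mathbb{C}^{n+1}$ is an injective linear map $V\to\mathbb{C}^{n+1}$, that is, a tuple $\ell=(\ell_0,\dots,\ell_n)$ of linear forms that spans $V^*$. The form $\ell_i$ is the restriction of $x_i$ to $L$, and the brackets $p_{ij}=[\ell_i,\ell_j]$ are the Pl\"ucker coordinates of $L$. Let $\Omega\subset(V^*)^{n+1}=\mathbb{A}^{2n+2}$ be the open set of spanning tuples. The map $q\colon\Omega\to G(1,n)$ is a $\mathrm{GL}_2$-bundle that is locally trivial in the Zariski topology: over the chart $p_{ij}\ne0$ there is a unique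 basis with $\ell_i=s$, $\ell_j=t$. The bundle $q^*\operatorname{Sym}^d\mathcal{S}^*$ is trivial with fiber $S^d$, so $M=q^{-1}(F_1(X))$ is the zero scheme of
\[
\Phi\colon\Omega\to S^d,\qquad \Phi(\ell)=F(\ell_0,\dots,\ell_n).
\]
Locally over $F_1(X)$, the scheme $M$ is a product with $\mathrm{GL}_2$. Hence irreducible components of $M$ and of $F_1(X)$ correspond, dimensions differ by $4$, and $M$ is smooth at $\ell$ if and only if $F_1(X)$ is smooth at $q(\ell)$.

Write $F_i=\partial F/\partial x_i$. The differential of $\Phi$ at $\ell$ is
\[
(V^*)^{n+1}\to S^d,\qquad (m_0,\dots,m_n)\mapsto\sum_i m_i\,F_i(\ell).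
\]
For $L=q(\ell)\subset X$ let $W_L\subset S^{d-1}$ be the span of the forms $F_i(\ell)$; another basis changes $W_L$ by the action of $\mathrm{GL}_2$. The image of the differential is the span $V^*W_L$ of all products $mf$ with $m\in V^*$, $f\in W_L$. Call $L$ \emph{bad} if $V^*W_L\ne S^d$. This is a rank condition, so the bad lines form a closed subset $B\subset F_1(X)$. All reducedness and normality statements in this paper come from a bound on $\dim B$, where $\dim\emptyset=-\infty$.

\begin{proposition}\label{prop:crit}
Let $X\subset\mathbb{P}^n$ be a hypersurface of degree $d$ with $F_1(X)\ne\emptyset$, and let $e=2n-3-d$. Every irreducible component of $F_1(X)$ has dimension at least $e$, and $F_1(X)$ is smooth of dimension $e$ at every line outside $B$. Moreover: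
\begin{enumerate}
\item[(a)] If $\dim B<e$, then $F_1(X)$ is a reduced local complete intersection of pure dimension $e$.
\item[(b)] If $\dim B\le e-2$, then $F_1(X)$ is also normal, and it is irreducible if it is connected.
\end{enumerate}
\end{proposition}

\begin{proof}
The lower bound is Krull's height theorem for $d+1$ equations on a smooth variety of dimension $2n-2$. If $L=q(\ell)\notin B$, then $d\Phi_\ell$ is surjective, so $M$ is smooth of dimension $2n+2-(d+1)=e+4$ at $\ell$, and $F_1(X)$ is smooth of dimension $e$ at $L$.

(a) A component has dimension at least $e>\dim B$, so it contains a line outside $B$. Near that line $F_1(X)$ is smooth of dimension $e$. Thus $F_1(X)$ has pure dimension $e$ and is reduced on a dense open subset. Its codimension $d+1$ equals the number of local equations, so it is a local complete intersection, hence Cohen--Macaulay. A Cohen--Macaulay scheme has no embedded points, and a scheme without embedded points that is reduced on a dense open subset is reduced.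

(b) Serre's criterion says that a Noetherian scheme is normal if and only if it is regular in codimension one ($R_1$) and satisfies the depth condition $S_2$. The singular locus lies in $B$, of codimension at least two, and Cohen--Macaulay schemes satisfy $S_2$. The local rings of a normal scheme are domains, so distinct components are disjoint, and a connected normal scheme is irreducible.
\end{proof}

\subsection*{Powers of linear forms}
For $X=X_{n,d}$ we have $\Phi(\ell)=\sum\ell_i^d$, and $W_L$ is spanned by the forms $\ell_i^{d-1}$. A line on $X_{n,d}$ is thus a linear relation among $d$-th powers, and these relations can be written down.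

\begin{lemma}\label{lem:powers}
Let $v_1,\dots,v_m\in V^*$ be nonzero and pairwise non-proportional.
\begin{enumerate}
\item[(i)] If $m\le d+1$, then $v_1^d,\dots,v_m^d$ are linearly independent in $S^d$. If $m\ge d+1$, they span $S^d$. So the relations $\sum c_iv_i^d=0$ form a space of dimension $\max(0,m-d-1)$.
\item[(ii)] If $m=d+2$, the space of relations is spanned by $c_i=1/P_i$, where $P_i=\prod_{j\ne i}[v_i,v_j]$.
\end{enumerate}
\end{lemma}

\begin{proof}
An automorphism of $V^*$ preserves the relations and multiplies all $P_i$ by the same constant. So we may assume that no $v_i$ is a multiple of $t$, say $v_i=\mu_i(s+x_it)$ with $\mu_i\ne0$ and the $x_i$ distinct.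

(i) The coefficient of $s^{d-k}t^k$ in $v_i^d$ is $\mu_i^d\binom dk x_i^k$. After scaling rows and columns, the coefficient matrix is the Vandermonde matrix $(x_i^k)$ with $0\le k\le d$, of rank $\min(m,d+1)$.

(ii) The space is one-dimensional by (i). From $[v_i,v_j]=\mu_i\mu_j(x_j-x_i)$ we get $P_i=(-1)^{d+1}\mu_i^d\,\bigl(\prod_j\mu_j\bigr)\prod_{j\ne i}(x_i-x_j)$, and therefore
\[
\sum_i\frac{v_i^d}{P_i}=\frac{(-1)^{d+1}}{\prod_j\mu_j}\sum_{k=0}^d\binom dk s^{d-k}t^k\sum_i\frac{x_i^k}{\prod_{j\ne i}(x_i-x_j)} .
\]
The inner sum is the coefficient of $x^{d+1}$ in the Lagrange interpolation polynomial of $x^k$ at the $d+2$ nodes $x_i$. That polynomial is $x^k$ itself, and $k\le d$, so the coefficient is $0$.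
\end{proof}

One family of lines on $X_{n,d}$ will serve three times as a test case.

\begin{example}\label{ex:join}
Let $1\le k\le n-2$. Take a point $a$ of the Fermat hypersurface in the subspace $\mathbb{P}^k$ with coordinates $x_0,\dots,x_k$, and a point $b$ of the Fermat hypersurface in the complementary subspace $\mathbb{P}^{n-k-1}$ with coordinates $x_{k+1},\dots,x_n$. The line joining them is
\[
\ell=(a_0s,\dots,a_ks,\;b_{k+1}t,\dots,b_nt),\qquad \sum\ell_i^d=\Bigl(\sum a_i^d\Bigr)s^d+\Bigl(\sum b_i^d\Bigr)t^d=0 .
\]
It lies on $X_{n,d}$ and determines $a$ and $b$, its intersections with the two subspaces. These lines form a family $J_k$ of dimension $(k-1)+(n-k-2)=n-3$. Here $W_L=\langle s^{d-1},t^{d-1}\rangle$, and $V^*W_L$ is spanned by $s^d,\ s^{d-1}t,\ st^{d-1},\ t^d$. So the lines of $J_k$ are bad exactly when $d\ge4$.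
\end{example}

\section{A sign on the lines of $X_{d+1,d}$}\label{sec:sign}

\subsection*{The quadric surface}
We look for a description of the two rulings of $X_{3,2}$ that makes sense in higher degree. Put $\iota=\sqrt{-1}$ and
\[
u=x_0+\iota x_1,\quad u'=x_0-\iota x_1,\quad w=x_2+\iota x_3,\quad w'=x_2-\iota x_3 ,
\]
so that $X_{3,2}=\{uu'+ww'=0\}$. The rulings consist of the lines $\{u=\lambda w,\ w'=-\lambda u'\}$ and the lines $\{u=\lambda w',\ w=-\lambda u'\}$; let $\lambda\ne0,\infty$. On any line, $[u,u']=-2\iota\,p_{01}$ and $[w,w']=-2\iota\,p_{23}$. On a line of the first ruling $[u,u']=\lambda[w,u']$ and $[w,w']=-\lambda[w,u']$, so $p_{01}=-p_{23}$. On a line of the second ruling $[u,u']=\lambda[w',u']$ and $[w,w']=-\lambda[u',w']=\lambda[w',u']$, so $p_{01}=p_{23}$. The function $-p_{23}/p_{01}$ equals $+1$ on one ruling and $-1$ on the other.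

The factorization $uu'+ww'$ is special to degree two, but Lemma~\ref{lem:powers} finds the same function without it. Suppose all $p_{ij}$ are nonzero. The four squares $\ell_i^2$ satisfy a unique relation up to scale, with coefficients $1/P_i$. On $X_{3,2}$ that relation is $(1,1,1,1)$, so the four products
\[
P_0=p_{01}p_{02}p_{03},\quad P_1=-p_{01}p_{12}p_{13},\quad P_2=p_{02}p_{12}p_{23},\quad P_3=-p_{03}p_{13}p_{23}
\]
have a common value $P$. The equation $P_0P_1=P_2P_3$ reads $p_{01}^2=p_{23}^2$, which is the dichotomy found above. With $D=\prod_{i<j}p_{ij}$ the separating function takes a symmetric form: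
\[
\frac{D}{P^2}=\frac{D}{P_0P_1}=-\frac{p_{23}}{p_{01}} .
\]
This expression generalizes.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $d$ be even, $n=d+1$ and $X=X_{n,d}$. Let $U\subset F_1(X)$ be the open set of lines with all Pl\"ucker coordinates nonzero, that is, with $\ell_0,\dots,\ell_{d+1}$ pairwise non-proportional.

\emph{The set $U$ is nonempty.} Let $\zeta$ be a primitive $(d+2)$-th root of unity, choose $\omega$ with $\omega^d=\zeta$, and put $\ell_j=\omega^j(s+\zeta^jt)$ for $0\le j\le d+1$. These forms are pairwise non-proportional, and
\[
\sum_j\ell_j^d=\sum_{k=0}^d\binom dk s^{d-k}t^k\sum_{j=0}^{d+1}\zeta^{j(k+1)}=0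
\]
because $1\le k+1\le d+1$.

\emph{The invariant.} For a line in $U$ with a chosen basis put $P_i=\prod_{j\ne i}[\ell_i,\ell_j]$ and $D=\prod_{i<j}[\ell_i,\ell_j]$. Both $(1,\dots,1)$ and $(1/P_i)_i$ are relations among the $d+2$ powers $\ell_i^d$. By Lemma~\ref{lem:powers}(ii) they are proportional, so all $P_i$ have a common value $P\ne0$. Define
\[
\varepsilon(L)=\frac{D}{P^{(d+2)/2}} ,
\]
where the exponent is an integer because $d$ is even. As polynomials in the Pl\"ucker coordinates, $D$ and $P_0^{(d+2)/2}$ are both homogeneous of degree $(d+1)(d+2)/2$. So $\varepsilon$ does not depend on the basis, and it is the restriction to $U$ of a regular function on the open subset of $G(1,n)$ where all $p_{ij}\ne0$.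

\emph{It takes at most two values.} Each unordered pair $\{i,j\}$ contributes $[\ell_i,\ell_j][\ell_j,\ell_i]=-[\ell_i,\ell_j]^2$ to $\prod_iP_i$, so
\begin{equation}\label{eq:DP}
P^{d+2}=\prod_iP_i=(-1)^{(d+1)(d+2)/2}D^2 .
\end{equation}
Hence $\varepsilon^2=(-1)^{(d+1)(d+2)/2}$, and $\varepsilon$ takes values in a set $\{\varepsilon_0,-\varepsilon_0\}$ with $\varepsilon_0\neq0$. The subsets $U^\pm=\{\varepsilon=\pm\varepsilon_0\}$ are closed in $U$ and complementary, so both are open.

\emph{Both values occur.} The automorphism of $X$ exchanging $x_0$ and $x_1$ preserves $U$ and exchanges $\ell_0$ and $\ell_1$. It permutes the factors of $P_2$, so it fixes $P$. In $D$ it changes the sign of $[\ell_0,\ell_1]$ and exchanges $[\ell_0,\ell_j]$ with $[\ell_1,\ell_j]$ for $j\ge2$, so it sends $D$ to $-D$. Thus it exchanges $U^+$ and $U^-$, and both are nonempty.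

An irreducible space does not contain two disjoint nonempty open subsets, so $F_1(X)$ is not irreducible.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $n=d+1$ makes the relation among the $\ell_i^d$ unique; for larger $n$ the relations form a space of dimension $n-d\ge2$, and nothing forces the $P_i$ to agree. For odd $d=n-1$ the identity \eqref{eq:DP} still holds but separates nothing. The curve $\{D^2=\pm P^{d+2}\}$ in $(\mathbb{C}^*)^2$ has two components for even $d$, while for odd $d$ it is isomorphic to $\mathbb{C}^*$ by $r=D/P^{(d+1)/2}$, since $P=\pm r^2$ and $D=rP^{(d+1)/2}$.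
\end{remark}

\begin{remark}\label{rem:diag}
Diagonal automorphisms can also change the sign. Let $\rho^d=1$ and multiply one coordinate $x_i$ by $\rho$. Then $D$ is multiplied by $\rho^{d+1}=\rho$, and $P=P_j$ (any $j\ne i$) by $\rho$. So $\varepsilon$ is multiplied by $\rho^{1-(d+2)/2}=\rho^{-d/2}$, which is $-1$ when $\rho$ is a primitive $d$-th root of unity.
\end{remark}

\section{The Fano scheme of a Fermat hypersurface}\label{sec:fermat}

Let $1\le d\le n-1$ and $X=X_{n,d}$. As before, let $U\subset F_1(X)$ be the open set where all Pl\"ucker coordinates are nonzero, and let $M^\circ=q^{-1}(U)\subset M$. To prove Theorem~\ref{thm:B} we must show that no component hides in the complement of $U$, and then count the components of $U$ exactly.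

\subsection*{The complement of $U$ is small}

\begin{lemma}\label{lem:boundary}
We have $\dim(M\setminus M^\circ)\le 2n-d$, that is, $\dim(F_1(X)\setminus U)\le e-1$.
\end{lemma}

\begin{proof}
Stratify $M$ by the set $Z=\{i:\ell_i=0\}$ and by the partition of the remaining indices into proportionality classes. Let $T$ be a stratum with $|Z|=z$ and with $m$ classes; $m\ge2$ because $\ell$ spans $V^*$. Sending $\ell$ to the points of $\mathbb{P}(V^*)$ defined by its classes gives a map $T\to(\mathbb{P}^1)^m$. Fix a point of the image and representatives $v_b\in V^*$, one for each class $b$. A point of the fiber is given by scalars $\lambda_i\ne0$ for $i\notin Z$, with $\ell_i=\lambda_iv_b$ for $i\in b$, subject to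
\[
\sum_bc_bv_b^d=0,\qquad c_b=\sum_{i\in b}\lambda_i^d .
\]
By Lemma~\ref{lem:powers}(i), the vector $c=(c_b)$ lies in a space of dimension $\max(0,m-d-1)$. For fixed $c$, each class imposes one nonconstant polynomial equation on its own variables, so the fibers of $\lambda\mapsto c$ have dimension at most $\sum_b(|b|-1)=n+1-z-m$. Therefore
\[
\dim T\le m+(n+1-z-m)+\max(0,m-d-1)=\max(n+1-z,\;n-z+m-d).
\]
The first term satisfies $n+1-z\le n+1\le2n-d$, because $d\le n-1$. The second term is at most $2n-d$ unless $m>n+z$. Since $m\le n+1-z$, this happens only for $z=0$ and $m=n+1$, which is the stratum $M^\circ$.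
\end{proof}

The hypothesis $d\le n-1$ cannot be dropped: for $d\ge n$ the $n+1$ powers are independent by Lemma~\ref{lem:powers}(i), and $U$ is empty. For $d=n-1\geq 2$ the bound is attained, since the family $J_k$ of Example~\ref{ex:join} lies outside $U$ and has dimension $n-3=e-1$.

No line of $U$ is bad: $V^*W_L$ contains the forms $\ell_i\cdot\ell_i^{d-1}=\ell_i^d$, which span $S^d$ by Lemma~\ref{lem:powers}(i) since $n+1\ge d+1$. So $B\subset F_1(X)\setminus U$ has dimension less than $e$, and Proposition~\ref{prop:crit}(a) gives the first sentence of Theorem~\ref{thm:B}. Lemma~\ref{lem:boundary} also shows that $U$ meets every component of $F_1(X)$. Hence $U$ is dense, and $F_1(X)$, $U$ and $M^\circ$ have the same number of irreducible components.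

\subsection*{A Kummer cover of a vector bundle}
The equation $\sum\ell_i^d=0$ is not linear. It becomes linear if we rescale each form separately: with $\ell_i=\lambda_iv_i$ it reads $\sum c_iv_i^d=0$ in the unknowns $c_i=\lambda_i^d$. So let $\Omega^\circ\subset(V^*)^{n+1}$ be the open set of pairwise non-proportional tuples, and put
\begin{align*}
\widetilde M&=\{(v,\lambda)\in\Omega^\circ\times(\mathbb{C}^*)^{n+1}:\ \textstyle\sum\lambda_i^dv_i^d=0\},\\
\overline E&=\{(v,c)\in\Omega^\circ\times\mathbb{C}^{n+1}:\ \textstyle\sum c_iv_i^d=0\},
\end{align*}
and let $E\subset\overline E$ be the open set where all $c_i\ne0$. The map $(v,\lambda)\mapsto((\lambda_iv_i)_i,\lambda)$ is an isomorphism $\widetilde M\cong M^\circ\times(\mathbb{C}^*)^{n+1}$, with inverse $(\ell,\lambda)\mapsto((\ell_i/\lambda_i)_i,\lambda)$. So the extra variables do not change the number of components.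

By Lemma~\ref{lem:powers}(i), $\overline E$ is the kernel of a surjection of trivial bundles of ranks $n+1$ and $d+1$ on $\Omega^\circ$. It is a vector bundle of rank $n-d\ge1$, hence a smooth irreducible variety. Each $c_i$ is a nonzero linear function on every fiber: the $n\ge d+1$ powers other than $v_i^d$ span $S^d$, so some relation has $c_i=1$. A fiber is not a finite union of hyperplanes, so $E$ is nonempty, and it is irreducible. Let $K=\mathbb{C}(E)$.

\begin{lemma}\label{lem:kummer}
The number of irreducible components of $F_1(X)$ is the order of the group
\[
\mathcal{K}=\Bigl\{a\in(\mathbb{Z}/d)^{n+1}:\ \prod_ic_i^{a_i}\in K^{*d}\Bigr\}.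
\]
\end{lemma}

\begin{proof}
The map $\widetilde M\to E$ given by $c_i=\lambda_i^d$ is the pullback of the $d$-th power map of $(\mathbb{C}^*)^{n+1}$, so it is finite and \'etale. Being flat, it sends each component of $\widetilde M$ dominantly to $E$. The components of $\widetilde M$ thus correspond to the points of the generic fiber $\operatorname{Spec}A$, where $A=K[\lambda_0,\dots,\lambda_n]/(\lambda_i^d-c_i)$. The algebra $A$ is \'etale of dimension $d^{\,n+1}$ over $K$, so it is a product of fields. Each factor is generated by $d$-th roots of the $c_i$, and $K$ contains the $d$-th roots of unity, so each factor is isomorphic to $K'=K(c_0^{1/d},\dots,c_n^{1/d})$. The number of factors is $d^{\,n+1}/[K':K]$. Kummer theory states that $[K':K]$ is the order of the subgroup of $K^*/K^{*d}$ generated by the $c_i$. This subgroup is $(\mathbb{Z}/d)^{n+1}/\mathcal{K}$.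
\end{proof}

To test whether $\prod c_i^{a_i}$ is a $d$-th power, we compute its orders along divisors. The natural divisors are $H_i=\{c_i=0\}\subset\overline E$. Each is a subbundle of corank one, hence irreducible, and $c_i$ has divisor exactly $H_i$. If the rank $n-d$ is at least two, the $H_i$ are distinct and detect each $a_i$. If the rank is one, they all equal the zero section, and other divisors are needed.

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
\emph{The case $d\le n-2$.} For $i\ne j$, the $n-1\ge d+1$ powers other than $v_i^d$ and $v_j^d$ span $S^d$. So there is a relation with $c_j=1$ and $c_i=0$, and $H_i\ne H_j$. For integers $a_i$, the function $\prod c_i^{a_i}$ then has order $a_i$ along $H_i$. If it is a $d$-th power, $d$ divides every $a_i$. So $\mathcal{K}=0$, and $F_1(X)$ is irreducible.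

\emph{The case $d=n-1$.} Lemma~\ref{lem:powers}(ii) trivializes the line bundle $\overline E$: we have $E\cong\Omega^\circ\times\mathbb{C}^*$ by $c_i=\tau/\prod_{j\ne i}[v_i,v_j]$, with $\tau$ the coordinate on $\mathbb{C}^*$. With $v_i=\alpha_is+\beta_it$, the field $K$ is the fraction field of the polynomial ring $\mathbb{C}[\alpha_0,\beta_0,\dots,\alpha_n,\beta_n,\tau]$, and
\begin{equation}\label{eq:prod}
\prod_ic_i^{a_i}=\pm\,\tau^{\sum a_i}\prod_{i<j}[v_i,v_j]^{-(a_i+a_j)} .
\end{equation}
Each bracket $\alpha_i\beta_j-\alpha_j\beta_i$ is a quadratic form of rank four, hence irreducible, since a product of two linear forms has rank at most two. Different brackets involve different sets of variables, so they are not associates, and $\tau$ is a further prime. The constant $\pm1$ is a $d$-th power. By unique factorization, $a\in\mathcal{K}$ if and only if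
\[
\sum a_i\equiv0\quad\text{and}\quad a_i+a_j\equiv0\ \text{ for all }i<j\pmod d .
\]
There are $n+1=d+2\ge3$ indices. For distinct $i,j,k$ the second condition gives $a_i\equiv-a_k\equiv a_j$, so all $a_i$ are congruent to one residue $a$, and $2a\equiv0$. Conversely, if $2a\equiv0$, then $(a,\dots,a)$ satisfies both conditions, since $(d+2)a\equiv2a\equiv0$. So $|\mathcal{K}|=1$ for odd $d$ and $|\mathcal{K}|=2$ for even $d$.
\end{proof}

The nonzero element $(d/2,\dots,d/2)$ of $\mathcal{K}$ recovers the sign. By \eqref{eq:prod}, the function $\prod_i\lambda_i^{d/2}\cdot\prod_{i<j}[v_i,v_j]\cdot\tau^{-(d+2)/2}$ on $\widetilde M$ has $d$-th power $\pm1$, so it is locally constant. Where all $\lambda_i=1$ we have $v=\ell$ and $\tau=P$, and the function is $\varepsilon$.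

\begin{remark}\label{rem:meet}
Let $d=n-1$ be even. Since $U=U^+\sqcup U^-$ is dense and there are exactly two components, these are the closures of $U^+$ and $U^-$. For $d\ge4$ they meet, unlike the two conics of the quadric surface. Indeed, let $\rho$ be a primitive $d$-th root of unity and multiply $x_0,x_1,x_2$ by $\rho$. By Remark~\ref{rem:diag} this multiplies $\varepsilon$ by $(-1)^3$, so it exchanges the components. It also fixes every line of the family $J_2$ of Example~\ref{ex:join}, which exists because $2\le n-2$. Such a line lies on one component, hence on both. So $F_1(X_{d+1,d})$ is connected, and its two components, of dimension $d-1$, both contain $J_2$, of dimension $d-2$.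
\end{remark}

\section{Connectedness}\label{sec:conn}

Theorem~\ref{thm:A} shows that irreducibility can be lost on a special hypersurface. Connectedness behaves better: it passes from one good fiber to the general fiber, and from there to all fibers.

\begin{lemma}\label{lem:conn}
If $1\le d\le n-2$, or if $d=n-1$ is odd, then $F_1(X)$ is nonempty and connected for every hypersurface $X\subset\mathbb{P}^n$ of degree $d$.
\end{lemma}

\begin{proof}
Let $\mathbb{P}^N$ be the space of hypersurfaces of degree $d$, let $I=\{(L,X):L\subset X\}\subset G(1,n)\times\mathbb{P}^N$, and let $\pi\colon I\to\mathbb{P}^N$ be the projection. Its scheme-theoretic fiber over $X$ is $F_1(X)$. Every binary form of degree $d$ on $L$ is the restriction of a form on $\mathbb{P}^n$, so containing $L$ imposes $d+1$ independent linear conditions. Hence $I$ is a $\mathbb{P}^{N-d-1}$-bundle over $G(1,n)$; it is smooth, irreducible and projective of dimension $N+e$.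

Let $o\in\mathbb{P}^N$ be the point $X_{n,d}$. By Theorem~\ref{thm:B}, $\pi^{-1}(o)$ is nonempty, reduced, irreducible and of dimension $e$. Every nonempty fiber has all components of dimension at least $\dim I-\dim\pi(I)$, so $\dim\pi(I)=N$, and $\pi$ is surjective because it is proper. Fiber dimension is upper semicontinuous on the target of a proper map, so all fibers over a neighborhood $Y_0$ of $o$ have dimension $e$. A morphism between smooth varieties whose fibers all have dimension equal to the difference of the dimensions is flat, so $\pi$ is flat over $Y_0$. A reduced connected projective scheme has $h^0(\mathcal{O})=1$, and $h^0(\mathcal{O})$ is upper semicontinuous in flat projective families. So the fibers near $o$ have $h^0(\mathcal{O})\le1$ and are connected.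

Let $I\to Y\to\mathbb{P}^N$ be the Stein factorization: $Y$ is an integral variety, $I\to Y$ is surjective with connected fibers, and $Y\to\mathbb{P}^N$ is finite. The points of $Y$ over $X$ are the connected components of $F_1(X)$. So $Y\to\mathbb{P}^N$ is bijective over a dense open set, and in characteristic zero it is birational. A finite birational morphism onto a normal variety is an isomorphism. Therefore all fibers of $\pi$ are connected.
\end{proof}

\begin{remark}\label{rem:general}
The proof uses only that $\pi^{-1}(o)$ is reduced, connected and of dimension $e$. By Remark~\ref{rem:meet} this also holds when $d=n-1\ge4$ is even. Since $I$ is smooth, generic smoothness shows that the general fiber of $\pi$ is smooth, and a smooth connected scheme is irreducible. So for all $1\le d\le n-1$ with $(n,d)\ne(3,2)$, a general hypersurface has a smooth irreducible Fano scheme.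
\end{remark}

\section{Bad lines and the Gauss map}\label{sec:gauss}

Let $X=\{F=0\}\subset\mathbb{P}^n$ be smooth of degree $d\le n-1$. By Proposition~\ref{prop:crit} and Lemma~\ref{lem:conn}, it remains to bound $\dim B$ using nothing but smoothness. The link is the Gauss map
\[
\gamma\colon X\to(\mathbb{P}^n)^*,\qquad p\mapsto[F_0(p):\dots:F_n(p)],
\]
which sends $p$ to its tangent hyperplane. It is a morphism because the $F_i$ have no common zero on $X$. On a line $L=q(\ell)\subset X$ it is given by the forms $F_i(\ell)$, which span $W_L$. Two facts follow. First, $W_L$ is \emph{base point free}: its elements have no common zero on $L$. Second, if $f_1,\dots,f_w$ is a basis of $W_L$, then $\gamma|_L$ is the map $[f_1:\dots:f_w]\colon L\to\mathbb{P}^{w-1}$ followed by a linear embedding $\mathbb{P}^{w-1}\to(\mathbb{P}^n)^*$. We show that $W_L$ is small on a bad line, that in low degree this makes $\gamma|_L$ degenerate, and that $\gamma$ is too close to an embedding to degenerate on many lines.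

\begin{lemma}\label{lem:W}
Let $d\ge2$ and let $W\subset S^{d-1}$ be a base point free subspace. Then $\dim W\ge2$. If $V^*W\ne S^d$, then $\dim W\le d-2$.
\end{lemma}

\begin{proof}
A single form of degree $d-1\ge1$ has a zero, so $\dim W\ge2$. Let $\varphi\ne0$ be a functional on $S^d$ that vanishes on $V^*W$. The functionals $f\mapsto\varphi(sf)$ and $f\mapsto\varphi(tf)$ on the $d$-dimensional space $S^{d-1}$ vanish on $W$. If they are independent, then $\dim W\le d-2$. Otherwise there is $0\ne l\in V^*$ with $\varphi(lf)=0$ for all $f\in S^{d-1}$. Let $0\ne y\in V$ with $l(y)=0$. The space $lS^{d-1}$ is the hyperplane of forms vanishing at $y$, so $\varphi$ is a nonzero multiple of evaluation at $y$. Choose $m\in V^*$ with $m(y)\ne0$. For $f\in W$, the equation $\varphi(mf)=0$ gives $f(y)=0$. So $y$ is a base point of $W$, a contradiction.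
\end{proof}

\begin{lemma}\label{lem:gauss}
Let $X\subset\mathbb{P}^n$ be a smooth hypersurface of degree $d\ge3$, with $n\geq3$.
\begin{enumerate}
\item[(i)] The lines $L\subset X$ for which $\gamma|_L$ is not birational onto its image lie in a constructible subset of $G(1,n)$ of dimension at most $n-3$.
\item[(ii)] The lines $L\subset X$ for which $\gamma|_L$ is not a closed immersion lie in a constructible subset of $G(1,n)$ of dimension at most $n-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
The variety $X$ is irreducible, since two components would meet in a singular point. The bundle $\gamma^*\mathcal{O}(1)=\mathcal{O}_X(d-1)$ has positive degree on every curve, so $\gamma$ contracts no curve and is finite. By reflexivity in characteristic zero \cite[Lecture 15]{Harris}, a general tangent hyperplane is tangent to $X$ along a linear space. For $h\in\gamma(X)$ the locus of tangency is the finite set $\gamma^{-1}(h)$, so it is one point for $h$ in a dense open subset of $\gamma(X)$. Let $R\subsetneq X$ be the preimage of the complement of this subset. It is closed of dimension at most $n-2$. Consider the locally closed set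
\[
\Gamma=\{(x,y)\in X\times X:\ x\ne y,\ \gamma(x)=\gamma(y)\}.
\]
The first projection maps $\Gamma$ into $R$ with finite fibers, so $\dim\Gamma\le n-2$. Let $\psi\colon\Gamma\to G(1,n)$ send $(x,y)$ to the line through $x$ and $y$.

(i) The map $\gamma|_L$ is nonconstant. If it is not birational onto its image, it has degree at least two, and in characteristic zero its general fiber has at least two points. So $\psi^{-1}(L)$ is infinite. The points of $G(1,n)$ over which $\psi$ has a fiber of positive dimension form a constructible set of dimension at most $\dim\Gamma-1\le n-3$.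

(ii) A morphism from a projective variety that is injective on points and on tangent spaces is a closed immersion. So if $\gamma|_L$ is not one, then either $L\in\psi(\Gamma)$, a constructible set of dimension at most $n-2$, or there is a point $p\in L$ with $T_pL\subset\ker d\gamma_p$. For the second case let $Z_k=\{p\in X:\dim\ker d\gamma_p=k\}$ with $1\le k\le n-1$, a locally closed set, and let $Z$ be an irreducible component of $Z_k$ with its reduced structure. Since $\gamma|_Z$ has finite fibers, generic smoothness shows that $d(\gamma|_Z)$ is injective at a general point $z\in Z$. So $T_zZ\cap\ker d\gamma_z=0$ inside $T_zX$, which has dimension $n-1$, and $\dim Z\le n-1-k$. A line through $p$ is determined by its tangent direction, so the pairs $(p,L)$ with $p\in Z$ and $T_pL\subset\ker d\gamma_p$ form a $\mathbb{P}^{k-1}$-bundle over $Z$. Its dimension is at most $(n-1-k)+(k-1)=n-2$, and so is that of its image in $G(1,n)$. There are finitely many $k$ and $Z$.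
\end{proof}

The bound in (i) is attained. On a line of the family $J_k\subset F_1(X_{n,d})$ of Example~\ref{ex:join}, the Gauss map is $[s^{d-1}:t^{d-1}]$ followed by a linear embedding, of degree $d-1\ge2$, and $\dim J_k=n-3$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Recall from Section~\ref{sec:intro} that $F_1(X)\ne\emptyset$. Write $w=\dim W_L$.

(1) For $d=1$, $F_1(X)$ is the Grassmannian $G(1,n-1)$ of lines in $X\cong\mathbb{P}^{n-1}$; no line is bad, as $W_L=S^0$. For $d=2,3$, a bad line would have $2\le w\le d-2\le1$ by Lemma~\ref{lem:W}. So $B=\emptyset$, and $F_1(X)$ is smooth by Proposition~\ref{prop:crit}. Lemma~\ref{lem:conn} applies to $d=2$, $n\ge4$, to $d=3$, $n\ge5$, and to $d=3=n-1$, which is odd. These are all pairs other than $(3,2)$, and a smooth connected scheme is irreducible.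

(2) Let $d=4$, so $n\ge5$ and $e=2n-7$. A bad line has $w=2$ by Lemma~\ref{lem:W}. Then $\gamma|_L$ is given by a base point free pencil of cubics, so it has degree three onto a line. Lemma~\ref{lem:gauss}(i) gives $\dim B\le n-3$. For $n\ge5$ we have $n-3<2n-7$, and Proposition~\ref{prop:crit}(a) applies. For $n\ge6$ we have $n-3\le2n-9=e-2$ and $d\le n-2$, so Proposition~\ref{prop:crit}(b) and Lemma~\ref{lem:conn} give normality and irreducibility.

(3) Let $d=5$, so $e=2n-8$. A bad line has $w\in\{2,3\}$, and we claim that $\gamma|_L$ is not a closed immersion. If $w=2$, it has degree four onto a line. Let $w=3$. Now $\gamma|_L$ may well be birational onto a plane curve, and we must use badness once more. The multiplication map $V^*\otimes W_L\to S^5$ goes between spaces of dimension six and is not surjective, so it has a kernel: there are $a,b\in W_L$, not both zero, with $sa+tb=0$. By unique factorization $a=tC$ and $b=-sC$ for some $0\ne C\in S^3$. Thus $W_L=\langle sC,tC,f\rangle$, and $f$ does not vanish at any zero of $C$, as $W_L$ is base point free. In the coordinates $[sC:tC:f]$, every zero of $C$ maps to $[0:0:1]$. If $C$ has two distinct zeros,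 $\gamma|_L$ is not injective. Otherwise $C=l^3$ for a linear form $l$, the affine coordinates $sC/f$ and $tC/f$ vanish to order at least three at the zero of $l$, and the differential of $\gamma|_L$ is zero there. This proves the claim, and Lemma~\ref{lem:gauss}(ii) gives $\dim B\le n-2$. For $n\ge7$ we have $n-2<2n-8$, and Proposition~\ref{prop:crit}(a) applies. For $n\ge8$ we have $n-2\le2n-10=e-2$ and $d\le n-2$, so Proposition~\ref{prop:crit}(b) and Lemma~\ref{lem:conn} apply.
\end{proof}

The Fermat quartic fourfold shows why part (2) needs $n\ge6$ for its second statement. There $e=3$, the bad locus contains the surface $J_2$, and by Remark~\ref{rem:meet} two components pass through every point of $J_2$. The estimate $\dim B\le n-3=e-1$ is enough for reducedness and leaves exactly the room that the two components need to cross.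

\begin{thebibliography}{9}

\bibitem{3264}
\emph{3264 \& All That}, \texttt{https://github.com/ikmartin/university-backup}.

\bibitem{Harris}
Harris, \emph{Algebraic Geometry: A First Course}.

\end{thebibliography}
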